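\title{Nonvanishing elements of finite groups with trivial Fitting subgroup}

\begin{abstract}
An element of a finite group $G$ is vanishing if some irreducible character of $G$ takes the value $0$ on it. Using the classification of finite simple groups, we prove that if the Fitting subgroup of $G$ is trivial, then every element of $G$ outside the generalized Fitting subgroup is vanishing. We also describe the components of a nonvanishing element in the simple direct factors of the generalized Fitting subgroup, and show that for direct powers of $\mathrm{Alt}_7$ the nonvanishing elements generate the whole group.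
\end{abstract}

\section{Introduction}

All groups in this paper are finite. Let $\mathrm{Irr}(G)$ be the set of irreducible complex characters of a group $G$. An element $g\in G$ is \emph{vanishing} if $\chi(g)=0$ for some $\chi\in\mathrm{Irr}(G)$, and \emph{nonvanishing} otherwise. Where in $G$ can the nonvanishing elements lie? Central elements are nonvanishing, because $|\chi(z)|=\chi(1)$ for $z\in Z(G)$. In $\mathrm{Sym}_3$ the character of degree $2$ takes the values $2,-1,0$ on the identity, the $3$-cycles and the transpositions, so the nonvanishing elements form $\mathrm{Alt}_3$. This is the Fitting subgroup $\mathbf F(G)$, the largest nilpotent normal subgroup. It is known that in any finite group all elements of order coprime to $6$ outside $\mathbf F(G)$ are vanishing, and that the coprimeness hypothesis cannot be dropped.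

For nonsolvable groups the natural substitute for $\mathbf F(G)$ is the generalized Fitting subgroup $\mathbf F^*(G)=\mathbf F(G)E(G)$. Here the layer $E(G)$ is generated by the subnormal quasisimple subgroups of $G$, a group being quasisimple if it is perfect and simple modulo its center. The subgroup $\mathbf F^*(G)$ contains its own centralizer, so an element $g\notin\mathbf F^*(G)$ induces a non-inner automorphism of $\mathbf F^*(G)$. One may hope that some irreducible character of $\mathbf F^*(G)$ is moved by $g$ and by all its conjugates, and this would make $g$ vanishing (Lemma~\ref{lem:move}). In general the elements outside $\mathbf F^*(G)$ need not be vanishing: $2^{11}\rtimes M_{24}$ is a counterexample. That group has a nontrivial Fitting subgroup, and it was conjectured in \cite{NV} that all elements outside $\mathbf F^*(G)$ are vanishing when $\mathbf F(G)=1$. We prove this conjecture. The proof uses the classification of finite simple groups.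

\begin{theorem}\label{thm:main}
Let $G$ be a finite group with $\mathbf F(G)=1$. Then every element of $G\setminus\mathbf F^*(G)$ is vanishing.
\end{theorem}

For a prime $p$, a character $\chi\in\mathrm{Irr}(H)$ has \emph{$p$-defect zero} if $\chi(1)_p=|H|_p$, where $n_p$ is the largest power of $p$ dividing $n$. We write $o(g)$ for the order of $g$.

\begin{theorem}\label{thm:supp}
\begin{enumerate}
\item[(a)] Let $\mathbf F(G)=1$, so that $\mathbf F^*(G)=S_1\times\dots\times S_n$ with $S_i$ nonabelian simple. If $g\in G$ is nonvanishing, then $g=g_1\cdots g_n\in\mathbf F^*(G)$ with $g_i\in S_i$, and $S_i$ has no irreducible character of $p$-defect zero for any prime $p$ dividing $o(g_i)$. Hence $o(g)=2^a3^b$, and $g_i=1$ unless $S_i$ is alternating or sporadic.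
\item[(b)] Let $G$ be any finite group with solvable radical $R$. If $g\in G$ is nonvanishing, then $gR\in\mathbf F^*(G/R)$, and $gR$ is as in \emph{(a)}.
\item[(c)] For $G=\mathrm{Alt}_7^{\,n}$ $(n\ge1)$ the nonvanishing elements generate $G=\mathbf F^*(G)$, and nonvanishing elements of order $2$ and of order $3$ occur.
\end{enumerate}
\end{theorem}

Part (c) shows that $\mathbf F^*(G)$ cannot be replaced by a smaller subgroup in Theorem~\ref{thm:main}, and that both primes allowed in (a) occur.

Section~\ref{sec:tools} sets out the two ways in which we force a character to vanish and shows both on small examples. An element $g\notin\mathbf F^*(G)$ either normalizes every simple factor $S_i$ or moves one of them. The first case is a question about outer automorphisms of simple groups (Sections~\ref{sec:simple} and~\ref{sec:normalize}). The second reduces to a situation in which $g$ acts as an even permutation in a full alternating group (Section~\ref{sec:reduction}); there we use characters of defect zero of Young subgroups (Section~\ref{sec:cores}). The prime $2$ needs a splitting result for imprimitive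 permutation groups (Section~\ref{sec:complement}) and a finer look at the action on the factors (Section~\ref{sec:two}). Theorem~\ref{thm:supp} is proved in Section~\ref{sec:supp}.

\section{Two ways to produce a zero}\label{sec:tools}

\subsection{Clifford theory}

Actions are on the right, $y^x=x^{-1}yx$, and if $\theta$ is a character of a subgroup $M$, then $\theta^x$ is the character of $M^x$ with $\theta^x(y^x)=\theta(y)$. The symmetric and alternating groups are written $\mathrm{Sym}_m,\mathrm{Alt}_m$ or $\mathrm{Sym}(X),\mathrm{Alt}(X)$. An element is \emph{$p$-singular} if $p$ divides its order. Let $M\lhd G$ and $\theta\in\mathrm{Irr}(M)$, let $I=I_G(\theta)=\{x\in G:\theta^x=\theta\}$ be the inertia group, and let $\mathrm{Irr}(G|\theta)$ be the (nonempty) set of $\chi\in\mathrm{Irr}(G)$ whose restriction $\chi_M$ contains $\theta$. We use the following standard facts.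
\begin{enumerate}
\item[(C1)] (Clifford) For $\chi\in\mathrm{Irr}(G|\theta)$, the restriction $\chi_M$ is a multiple of the sum of the distinct $G$-conjugates of $\theta$.
\item[(C2)] (Clifford correspondence) Induction is a bijection $\mathrm{Irr}(I|\theta)\to\mathrm{Irr}(G|\theta)$.
\item[(C3)] (Gallagher) If $\theta$ extends to a character $\hat\theta$ of $I$, then $\hat\theta\psi\in\mathrm{Irr}(I|\theta)$ for every $\psi\in\mathrm{Irr}(I/M)$.
\item[(C4)] If $I/M$ is cyclic, then $\theta$ extends to $I$.
\item[(C5)] A character of $p$-defect zero vanishes on all $p$-singular elements.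
\item[(C6)] (Brauer, \cite[6.32, 6.33]{Isaacs}) If a group acts on $H$ by automorphisms, then each of its elements fixes as many irreducible characters of $H$ as conjugacy classes of $H$, and the numbers of orbits on $\mathrm{Irr}(H)$ and on the set $\mathrm{Cl}(H)$ of classes agree.
\end{enumerate}

\begin{lemma}\label{lem:move}
Let $M\lhd G$ and $\theta\in\mathrm{Irr}(M)$. If no $G$-conjugate of $g$ lies in $I_G(\theta)$, then $g$ is vanishing.
\end{lemma}

\begin{proof}
By (C2) any $\chi\in\mathrm{Irr}(G|\theta)$ is induced from $I_G(\theta)$, and an induced character is zero on a class that misses the subgroup.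
\end{proof}

\begin{lemma}\label{lem:descend}
Let $g\in M\lhd G$. If some $\chi_0\in\mathrm{Irr}(M)$ vanishes on all $G$-conjugates of $g$, then $g$ is vanishing in $G$.
\end{lemma}

\begin{proof}
Let $\chi\in\mathrm{Irr}(G|\chi_0)$. By (C1), $\chi(g)$ is a multiple of a sum of values $\chi_0^x(g)=\chi_0(xgx^{-1})=0$.
\end{proof}

From now on, until Section~\ref{sec:supp}, $G$ is a group with $\mathbf F(G)=1$ and $N=\mathbf F^*(G)=E(G)$. The layer is a direct product of nonabelian simple groups modulo its center, and $Z(E(G))\le\mathbf F(G)=1$. Hence
\[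
N=S_1\times\dots\times S_n,\qquad C_G(N)=Z(N)=1,
\]
with $S_i$ nonabelian simple. The $S_i$, called the \emph{factors}, are the minimal normal subgroups of $N$, so $G$ permutes them, and $G$ embeds in $\mathrm{Aut}(N)$. This description of $N$ is the only way in which the hypothesis $\mathbf F(G)=1$ enters the proof. The irreducible characters of $N$ are the products $\Theta=\prod_i\theta_i$ with $\theta_i\in\mathrm{Irr}(S_i)$, and $x\in G$ fixes $\Theta$ if and only if $\theta_i^x=\theta_j$ whenever $S_i^x=S_j$.

\subsection{Three examples}

\begin{example}\label{ex:S5}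
Let $G=\mathrm{Sym}_5$, $N=\mathrm{Alt}_5$. The two characters of degree $3$ of $N$ are interchanged by odd permutations, so their inertia group is $N$, and Lemma~\ref{lem:move} shows that all of $G\setminus N$ is vanishing.
\end{example}

\begin{example}\label{ex:C2}
Let $G=S\wr C_2$ with $S$ nonabelian simple, $N=S\times S$, and $1\ne\theta\in\mathrm{Irr}(S)$. Every element of $G\setminus N$ sends $\theta\times1$ to $1\times\theta$, so Lemma~\ref{lem:move} applies again. We think of $\theta\times 1$ as a coloring of the two factors that $g$ does not preserve.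
\end{example}

When there are many factors and few colors, every coloring is preserved by a conjugate of $g$, and a second idea is needed. Recall that the irreducible characters $\chi^\lambda$ of $\mathrm{Sym}_m$ are indexed by the partitions $\lambda$ of $m$, and that $\chi^\lambda(1)$ is $m!$ divided by the product of the hook lengths of $\lambda$. So $\chi^\lambda$ has $p$-defect zero if and only if no hook length is divisible by $p$; such a $\lambda$ is a \emph{$p$-core}. Also $\chi^\lambda\cdot\mathrm{sgn}=\chi^{\lambda'}$, where $\lambda'$ is the conjugate partition; if $\lambda\ne\lambda'$ the restriction of $\chi^\lambda$ to $\mathrm{Alt}_m$ is irreducible, and if $\lambda=\lambda'$ and $m\ge 2$ it is the sum of two irreducible characters interchanged by odd permutations.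

\begin{example}\label{ex:A11}
Let $G=\mathrm{Alt}_5\wr\mathrm{Alt}_{11}=N\rtimes\mathrm{Alt}_{11}$ with $N=\mathrm{Alt}_5^{11}$, and let $g\in G$ map to a $3$-cycle in $\mathrm{Alt}_{11}$.

Lemma~\ref{lem:move} with $M=N$ fails for every $\Theta=\prod\theta_i$. Indeed $\mathrm{Alt}_5$ has five irreducible characters, so three of the eleven $\theta_i$ coincide, and a conjugate of $g$ cycles these three coordinates and fixes $\Theta$. Nor can we inflate a character of $3$-defect zero from $G/N$. Such a character would lie under some $\chi^\lambda$ of $3$-defect zero, so $\lambda$ would be a $3$-core of size $11$. By the proof of Lemma~\ref{lem:sizes} below we would have $3\cdot11+1=34=x^2+xy+y^2$; but this form is even only if $x$ and $y$ are both even, and is then divisible by $4$.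

We combine the two ideas. Let $\Theta=\theta\times1\times\dots\times1$ with $\theta\ne1$. Then $T=I_G(\Theta)=\mathrm{Alt}_5\times(\mathrm{Alt}_5\wr\mathrm{Alt}_{10})$, and $\hat\Theta=\theta\times1$ extends $\Theta$ to $T$. The partition $(5,3,1,1)$ has hook lengths $8,5,4,2,1;\ 5,2,1;\ 2;\ 1$, so it is a $3$-core of size $10$. It is not self-conjugate, so it gives $\psi\in\mathrm{Irr}(\mathrm{Alt}_{10})=\mathrm{Irr}(T/N)$ of degree $10!/6400=567=3^4\cdot7$, of $3$-defect zero. By (C3) and (C2), $\chi=(\hat\Theta\psi)^G$ is irreducible. Each conjugate of $g$ that lies in $T$ maps to a $3$-cycle of $\mathrm{Alt}_{10}$, where $\psi$ vanishes by (C5). Hence $\chi(g)=0$.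
\end{example}

The coloring in Example~\ref{ex:A11} is not meant to exclude $g$ from the inertia group. It cuts the alternating group down to a subgroup that has a character of defect zero, here according to $11=10+1$. To run this argument in general we need colors that extend to their inertia groups, decompositions of $m$ into sizes of $p$-cores, and control of the inertia group when $G$ is far from a wreath product.

\subsection{Three remarks on perfect groups}

\begin{lemma}\label{lem:perfect}
Let $Y$ be a group.
\begin{enumerate}
\item[(a)] Let $f$ be a homomorphism defined on $Y$ and $U,V\le Y$ subgroups with $f(U)=f(V)=P$ perfect. Then $f([U,V])=P$. If $U,V$ are normal in $Y$, then $f(U\cap V)=P$; so the intersection of finitely many normal subgroups with image $P$ has image $P$.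
\item[(b)] If $R_1,\dots,R_r$ are distinct normal subgroups with $Y/R_i$ nonabelian simple, then $Y\to\prod_iY/R_i$ is onto.
\item[(c)] If $Y$ acts on two sets of the same size $r\ge7$ as the full alternating group, with the same kernel, then there is a $Y$-equivariant bijection between the sets.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $f([U,V])=[P,P]=P$, and $[U,V]\le U\cap V$ for normal $U,V$. (b) For $j\ne i$ the maximal normal subgroup $R_j$ is not contained in $R_i$, so it maps onto $Y/R_i$. By (a) so does $\bigcap_{j\ne i}R_j$, and the image of $Y$ contains the $i$th direct factor. (c) Identify the sets arbitrarily. The two actions differ by an automorphism of $\mathrm{Alt}_r$, which is conjugation by a permutation since $r\ge7$; this permutation is the required bijection.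
\end{proof}

\section{Characters of simple groups and outer automorphisms}\label{sec:simple}

Throughout this section $S$ is a nonabelian simple group, identified with $\mathrm{Inn}(S)\le\mathrm{Aut}(S)$. We prove two results: an outer automorphism and all its conjugates move a common character, with one exception (Proposition~\ref{prop:outer}), and $S$ has two nonprincipal characters of different degrees that extend to their inertia groups (Proposition~\ref{prop:colors}).

\subsection{Facts about simple groups}

The Tits group ${}^2F_4(2)'$ is not counted as a group of Lie type, $\mathrm{Alt}_6$ is treated as $L_2(9)$, and if $S$ is of Lie type in more than one way we fix one. We say that $S$ is of \emph{standard type} if $S=H/Z$, where $H=\mathbf H^F$ is the group of fixed points of an endomorphism $F$ of a simple simply connected algebraic group $\mathbf H$ of rank $l$ over $\overline{\mathbb F}_p$, $Z=Z(\mathbf H)^F=Z(H)$, and either $F=\varphi_q$ is the standard Frobenius map, $q=p^f$ (the \emph{untwisted} case), or $F=\gamma\varphi_q$ with $\gamma$ a graph automorphism of order $2$ in type $\mathsf A_l$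 $(l\ge2)$, $\mathsf D_l$ $(l\ge4)$ or $\mathsf E_6$ (the \emph{twisted} case). Graph automorphisms come from symmetries of the Dynkin diagram and commute with $\varphi_p$. Put $\hat S=\mathbf H_{\mathrm{ad}}^F$, the group of inner-diagonal automorphisms, and $\Delta=\hat S/S\le\mathrm{Out}(S)$. The group $\hat S$ is normal in $\mathrm{Aut}(S)$, $\Delta$ is abelian, and $\hat S$ acts on $H$ through conjugation by elements of $\mathbf H$. For example, $\mathbf H=SL_n$ gives $S=L_n(q)$ and $\hat S=PGL_n(q)$.

\begin{enumerate}
\item[(S1)] The group $\mathrm{Out}(S)$ is solvable. An automorphism of $S$ that fixes every conjugacy class of $S$ is inner \cite[Theorem C]{FS}.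
\item[(S2)] (See \cite[Theorem 2.5.12]{GLS}.) If $S$ is not of Lie type, then $|\mathrm{Out}(S)|\le2$. If $S$ is of Lie type but not of standard type, or of type $\mathsf G_2,\mathsf F_4,\mathsf E_8$, or of type $\mathsf A_1,\mathsf B_l,\mathsf C_l,\mathsf E_7$ with $q$ even, then $\mathrm{Out}(S)$ is cyclic. In types $\mathsf A_1,\mathsf B_l,\mathsf C_l,\mathsf E_7$ with $q$ odd, $\mathrm{Out}(S)$ is abelian and $\mathrm{Out}(S)/\Delta$ is cyclic. In the untwisted types $\mathsf A_l$ $(l\ge2)$, $\mathsf D_l$ $(l\ge5)$, $\mathsf E_6$ we have $\mathrm{Out}(S)/\Delta=\langle\gamma\rangle\times\langle\varphi_p\rangle\cong C_2\times C_f$. For $S=P\Omega_8^+(q)$, the untwisted type $\mathsf D_4$, we have $\mathrm{Out}(S)/\Delta\cong\mathrm{Sym}_3\times C_f$, generated by the graph automorphisms and $\varphi_p$. In the twisted case $\mathrm{Out}(S)/\Delta$ is cyclic of order $2f$, generated by $\varphi_p$, and $\varphi_p^f$ acts as $\gamma$.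
\item[(S3)] The irreducible characters of $S$ have at least four distinct degrees \cite[12.6, 12.15]{Isaacs}.
\item[(S4)] Let $S$ be of Lie type in characteristic $p$ and let $B$ be a Borel subgroup, the normalizer of a Sylow $p$-subgroup. The Steinberg character $\mathrm{St}$ has degree $|S|_p$, is the only character of $S$ of $p$-defect zero \cite{Humphreys}, and has multiplicity $1$ in $1_B^S$.
\item[(S5)] (Curtis--Iwahori--Kilmoyer; see \cite[\S68]{CR}.) If $S$ is untwisted with simple roots $\Pi$ and Weyl group $W$, there is a bijection $\phi\mapsto\chi_\phi$ from $\mathrm{Irr}(W)$ to the set of constituents of $1_B^S$ such that $[\chi_\phi,1_{P_J}^S]=[\phi,1_{W_J}^W]$ for all $J\subseteq\Pi$. Here $P_J\ge B$ and $W_J$ are the parabolic subgroups of type $J$.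
\item[(S6)] (Steinberg) Let $\mathbf H$ be simple and simply connected, and let $\chi_1,\dots,\chi_l:\mathbf H\to\overline{\mathbb F}_p$ be its fundamental characters, the traces on the irreducible modules whose highest weights are the fundamental weights. Then $s\mapsto(\chi_i(s))_i$ is a bijection from the set of semisimple classes $[s]$ of $\mathbf H$ to $\overline{\mathbb F}_p^{\,l}$. Centralizers of semisimple elements are connected, and $\mathbf H^F$ is generated by unipotent elements.
\item[(S7)] (Lang--Steinberg) An $F$-stable class of $\mathbf H$ meets $\mathbf H^F$, and if the centralizers of its elements are connected, it meets $\mathbf H^F$ in a single $\mathbf H^F$-class.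
\item[(S8)] (See \cite[13.30 and Chapter 14]{DM}.) Let $(\mathbf H^*,F^*)$ be dual to $(\mathbf H_{\mathrm{ad}},F)$; the group $\mathbf H^*$ is simply connected. The set $\mathrm{Irr}(\hat S)$ is the disjoint union of Lusztig series $\mathcal E(s)$ indexed by the classes of semisimple elements $s$ of $\mathbf H^{*F^*}$. The linear characters of $\hat S/S$ are the characters $\hat z$ attached to the elements $z\in Z(\mathbf H^*)^{F^*}$, and $\hat z\,\mathcal E(s)=\mathcal E(sz)$. The Gelfand--Graev character $\Gamma$ of $\hat S$ is induced from a linear character $\xi$ of a maximal unipotent subgroup $U\le S$. Since $\mathbf H_{\mathrm{ad}}$ has connected center, $\Gamma$ is multiplicity free with exactly one constituent in each series.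
\end{enumerate}

For $SL_n$ the values $\chi_i(s)$ are, up to sign, the coefficients of the characteristic polynomial, and (S6) says that a semisimple class is determined by that polynomial. The automorphisms act on these coordinates by simple rules. On a suitable maximal torus $\chi_i$ is a sum of weights and $\varphi_q$ is $t\mapsto t^q$; a graph automorphism $\kappa$ permutes the fundamental modules; and a central element $z$ acts on the $i$th module as a scalar $\omega_i(z)\ne0$. So for semisimple $s$,
\begin{equation}\label{eq:rules}
\chi_i(\varphi_q(s))=\chi_i(s)^q,\qquad \chi_i(\kappa(s))=\chi_{\kappa(i)}(s),\qquad \chi_i(sz)=\omega_i(z)\chi_i(s),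
\end{equation}
where the second equation defines the permutation $i\mapsto\kappa(i)$ of the nodes.

\subsection{Diagonal automorphisms}

The conjugates of a diagonal automorphism may run through much of $\Delta$, so we look for one character moved by all of $\hat S\setminus S$. For $\mathrm{Alt}_5=L_2(5)$ these are the characters of degree $3$ in Example~\ref{ex:S5}.

\begin{lemma}\label{lem:diag}
If $S$ is of standard type, there is $\theta\in\mathrm{Irr}(S)$ with $I_{\hat S}(\theta)=S$.
\end{lemma}

\begin{proof}
We find $\rho\in\mathrm{Irr}(\hat S)$ that is fixed under multiplication by all linear characters of $\hat S/S$ and whose restriction to $S$ is multiplicity free. Consider the semisimple class of $\mathbf H^*$ on which all fundamental characters are $0$. By \eqref{eq:rules} it is $F^*$-stable and invariant under multiplication by $Z(\mathbf H^*)$. By (S6) and (S7) it contains an element $s\in\mathbf H^{*F^*}$, and $s$ is conjugate in $\mathbf H^{*F^*}$ to $sz$ for every $z\in Z(\mathbf H^*)^{F^*}$. Hence $\hat z\,\mathcal E(s)=\mathcal E(sz)=\mathcal E(s)$. Let $\rho$ be the constituent of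 $\Gamma$ in $\mathcal E(s)$. As $\hat z$ is trivial on $U\le S$, we have $\Gamma\hat z=(\xi\hat z_U)^{\hat S}=\Gamma$. So $\rho\hat z$ is a constituent of $\Gamma$ in $\mathcal E(s)$, and $\rho\hat z=\rho$. Since $\Delta$ is abelian, $(\rho_S)^{\hat S}=\sum_{\lambda\in\mathrm{Irr}(\Delta)}\rho\lambda$, and therefore $[\rho_S,\rho_S]=|\Delta|$. By (C1), $\rho_S=e(\theta_1+\dots+\theta_t)$ with $\{\theta_1,\dots,\theta_t\}$ an orbit of $\hat S$. Now $1=[\rho,\Gamma]=[\rho_S,\xi^S]$ is divisible by $e$, so $e=1$ and $t=[\rho_S,\rho_S]=|\Delta|$. An orbit of length $|\hat S:S|$ has stabilizer $S$.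
\end{proof}

\subsection{Field and graph automorphisms}

For $a\notin\hat S$ the conjugates of $a$ usually stay in one coset of $\Delta$. It is then enough to move a whole $\Delta$-orbit of characters, and (C6) lets us move an orbit of classes instead.

\begin{lemma}\label{lem:orbit}
Let $D\lhd\mathrm{Out}(S)$ and $b\in\mathrm{Out}(S)$. If some power of $b$ moves a $D$-orbit on $\mathrm{Cl}(S)$, then some $\theta\in\mathrm{Irr}(S)$ is moved by every element of $bD\cup b^{-1}D$.
\end{lemma}

\begin{proof}
Let $b^k$ be the power. The group $\langle D,b^k\rangle$ has fewer orbits than $D$ on $\mathrm{Cl}(S)$, hence on $\mathrm{Irr}(S)$ by (C6). As $D$ is normal, $b^k$ permutes the $D$-orbits on $\mathrm{Irr}(S)$, so it moves one of them, say $\mathcal O$. Then $b$ and $b^{-1}$ move $\mathcal O$, and every element of $b^{\pm1}D$ maps $\mathcal O$ to the disjoint orbit $\mathcal O^{b^{\pm1}}$. Take any $\theta\in\mathcal O$.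
\end{proof}

We find the moved orbit among semisimple classes by counting solutions of equations in the coordinates of (S6). Let $S$ be of standard type. Let $\psi=\kappa\varphi_{q_0}$ or $\psi=\kappa$, where $\kappa$ is a graph automorphism or the identity and $q_0>1$ is a power of $p$, and assume that $\psi$ commutes with $F$, so that it acts on $H$ and on $S$. For $z\in Z$ let $\nu(\psi,z)$ be the number of $F$-stable semisimple classes $[s]$ of $\mathbf H$ with $[\psi(s)]=[sz]$.

\begin{lemma}\label{lem:count}
\begin{enumerate}
\item[(a)] There are $q^l$ semisimple classes of $\mathbf H$ that are $F$-stable. If $\sum_{z\in Z}\nu(\psi,z)<q^l$, then $\psi$ moves a $\Delta$-orbit on $\mathrm{Cl}(S)$.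
\item[(b)] If $\psi=\kappa\varphi_{q_0}$, then $\nu(\psi,z)\le q_0^{\,l}$.
\item[(c)] Let $\psi=\kappa$, with $\kappa=\gamma$ in the twisted case, and let $l'$ be the number of orbits of $\kappa$ on the nodes. Then $\nu(\psi,z)\le q^{l'}$, and $\nu(\psi,z)\le q^{l'-1}$ if $\omega_i(z)\ne1$ for some node $i$ fixed by $\kappa$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $x_i=\chi_i(s)$ and $F=\epsilon\varphi_q$ with $\epsilon\in\{1,\gamma\}$. (a) By \eqref{eq:rules}, $[s]$ is $F$-stable if and only if $x_i=x_{\epsilon(i)}^q$ for all $i$. On an $\epsilon$-cycle of length $c$ one coordinate determines the others and is subject to $x=x^{q^c}$, which has $q^c$ solutions; the product is $q^l$. Under the stated inequality there is an $F$-stable class $[s]$, with $s\in H$ by (S7), such that $[\psi(s)]\ne[sz]$ for all $z\in Z$. If $\psi$ fixed the $\Delta$-orbit of the class of $sZ$, then $\psi(s)Z$ would be $\hat S$-conjugate to $sZ$, and $\psi(s)$ would be $\mathbf H$-conjugate to some $sz$.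

(b) The condition reads $x_{\kappa(i)}^{q_0}=\omega_i(z)x_i$. On a $\kappa$-cycle of length $c$ one coordinate $x$ determines the others and satisfies $x^{q_0^c}=ux$ for a constant $u\neq0$, which has at most $q_0^c$ solutions.

(c) The condition reads $x_{\kappa(i)}=\omega_i(z)x_i$, so one coordinate $x_i$ in each $\kappa$-orbit determines the others. It has at most $q$ possible values, because $x_i=x_i^q$ in the untwisted case and $x_i=x_{\gamma(i)}^q=(\omega_i(z)x_i)^q$ in the twisted case. If $\kappa(i)=i$ and $\omega_i(z)\ne1$, then $x_i=0$.
\end{proof}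

\begin{lemma}\label{lem:gamma}
Let $S$ be of standard type $\mathsf A_l$ $(l\ge2)$, $\mathsf D_l$ $(l\ge4)$ or $\mathsf E_6$, twisted or not. Then $\gamma$ moves a $\Delta$-orbit on $\mathrm{Cl}(S)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:count} it suffices to show $|Z|<q^{l-l'}$, or else to bound $\sum_z\nu(\gamma,z)$ by hand.

\emph{Type $\mathsf A_l$.} Here $l-l'=\lfloor l/2\rfloor\ge1$. In the untwisted case $|Z|\le q-1<q$. In the twisted case $|Z|=\gcd(l+1,q+1)$. For $l\ge4$ we have $|Z|\le q+1<q^2$. For $l=2$, either $|Z|=1$, or $|Z|=3$ divides $q+1$ and $q\ge5$ because $U_3(2)$ is not simple; so $|Z|<q$. For $l=3$ we have $|Z|=\gcd(4,q+1)<q$ unless $q=3$. If $l=3$, $q=3$, then $l'=2$, the node $2$ is fixed by $\gamma$, and the two scalars $z$ of order $4$ have $\omega_2(z)=z^2=-1$. So the sum is at most $2\cdot9+2\cdot3=24<27$.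

\emph{Type $\mathsf D_l$.} Here $l-l'=1$. If $q$ is even, $|Z|=1<q$; if $q\ge5$ is odd, $|Z|\le4<q$. Let $q=3$. The node $1$, which belongs to the natural module of dimension $2l$, is fixed by $\gamma$, and $\omega_1$ has kernel of order $2$ on the group $Z(\mathbf H)$ of order $4$. So at most two $z\in Z$ have $\omega_1(z)=1$, at most two do not, and the sum is at most $2\cdot3^{l-1}+2\cdot3^{l-2}=8\cdot3^{l-2}<3^l$.

\emph{Type $\mathsf E_6$.} Here $l-l'=2$ and $|Z|\le3<q^2$.
\end{proof}

For $S=P\Omega_8^+(q)$ let $\pi:\mathrm{Aut}(S)\to\mathrm{Sym}_3$ be the composition of $\mathrm{Aut}(S)\to\mathrm{Out}(S)/\Delta\cong\mathrm{Sym}_3\times C_f$ with the quotient by the center $C_f$.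

\begin{proposition}\label{prop:outer}
Let $S\le A\le\mathrm{Aut}(S)$ and $a\in A\setminus S$. Then one of the following holds.
\begin{enumerate}
\item[(i)] Some $\theta\in\mathrm{Irr}(S)$ is fixed by no $A$-conjugate of $a$.
\item[(ii)] $S\cong P\Omega_8^+(q)$, $\pi(A)=\mathrm{Sym}_3$, and $\pi(a)$ is an involution.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $b\neq1$ be the image of $a$ in $\mathrm{Out}(S)$. Suppose first that $\mathrm{Out}(S)$ is abelian. By (S1) and (C6), $b$ moves some $\theta$, and all conjugates of $a$ have the same image $b$, so (i) holds. By (S2) we may now assume that $S$ is of standard type $\mathsf A_l$ $(l\ge2)$, $\mathsf D_l$ $(l\ge4)$ or $\mathsf E_6$. If $b\in\Delta$, all conjugates of $a$ lie in $\hat S\setminus S$, and (i) holds by Lemma~\ref{lem:diag}. So let $b\notin\Delta$.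

\emph{The case $S\ne P\Omega_8^+(q)$.} Here $\mathrm{Out}(S)/\Delta$ is abelian, so the conjugates of $b$ lie in $b\Delta$. By Lemma~\ref{lem:orbit} it suffices to show that a power of $b$ moves a $\Delta$-orbit of classes, and this depends only on the coset of that power modulo $\Delta$. The group $\langle b\Delta\rangle$ has a subgroup of prime order $r$, and any generator of it is a power of $b\Delta$. We claim that a generator is induced by $\psi=\gamma$, or by $\psi\in\{\varphi_{q_0},\gamma\varphi_{q_0}\}$ with $q=q_0^r$. In the untwisted case the subgroups of prime order of $\langle\gamma\rangle\times\langle\varphi_p\rangle$ are $\langle\gamma\rangle$, $\langle\varphi_{q_0}\rangle$ with $q=q_0^r$, and $\langle\gamma\varphi_{q_0}\rangle$ with $q=q_0^2$. In the twisted case the group is cyclic of order $2f$; its involution is $\gamma$, and for odd $r$ dividing $f$ the map $\gamma\varphi_{q_0}$ acts as $\varphi_p^{\,(r+1)f/r}$, which has order $2r/\gcd(2r,r+1)=r$. The case $\psi=\gamma$ is Lemma~\ref{lem:gamma}. In the other cases Lemma~\ref{lem:count}(a),(b) requires $|Z|q_0^{\,l}<q_0^{\,rl}$, for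 which $|Z|<2^l$ suffices. This holds since $|Z|\le l+1<2^l$ in type $\mathsf A_l$, $|Z|\le4<16$ in type $\mathsf D_l$, and $|Z|\le3<64$ in type $\mathsf E_6$.

\emph{The case $S=P\Omega_8^+(q)$.} Now $|Z|=1$ for $q$ even and $|Z|=4$ for $q$ odd. Let $\Delta_1\lhd\mathrm{Out}(S)$ be the preimage of $\mathrm{Sym}_3\times1$, generated by $\Delta$ and the six graph automorphisms.

Suppose $b\notin\Delta_1$. As $\mathrm{Out}(S)/\Delta_1$ is cyclic, the conjugates of $b$ lie in $b\Delta_1$, and a power of $b$ lies in $\varphi_{q_0}\Delta_1$ with $q=q_0^r$, $r$ prime. If $\varphi_{q_0}$ fixes the $\Delta_1$-orbit of the class of $sZ$, then $[\varphi_{q_0}(s)]=[\kappa(s)z]$ for some graph automorphism $\kappa$ and $z\in Z$, that is, $[\kappa^{-1}\varphi_{q_0}(s)]=[s\,\kappa^{-1}(z)]$. By Lemma~\ref{lem:count}(b) there are at most $6|Z|q_0^4$ such classes $[s]$. This is less than $q_0^8\le q^4$, since $6<16$ for $q_0$ even and $24<81$ for $q_0$ odd. So (i) holds by Lemma~\ref{lem:orbit} with $D=\Delta_1$.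

Suppose $b\in\Delta_1$ and $\pi(a)$ has order $3$. The conjugates of $b$ lie in $b\Delta\cup b^{-1}\Delta$, and $b\Delta$ is induced by a graph automorphism with two orbits on the nodes. Since $|Z|q^2<q^4$, Lemmas~\ref{lem:count} and~\ref{lem:orbit} give (i).

Suppose $b\in\Delta_1$ and $\pi(a)$ is an involution. If $\pi(A)=\mathrm{Sym}_3$, then (ii) holds. Otherwise $|\pi(A)|=2$, the image of $A$ in $\mathrm{Sym}_3\times C_f$ is abelian, and the $A$-conjugates of $a$ map into $b\Delta$. The coset $b\Delta$ is conjugate to $\gamma\Delta$ in $\mathrm{Out}(S)/\Delta$, so it moves a $\Delta$-orbit of classes by Lemma~\ref{lem:gamma}, and (i) follows from Lemma~\ref{lem:orbit}.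
\end{proof}

\subsection{Two characters that extend}

A character that occurs once in a permutation character extends as far as that permutation character does.

\begin{lemma}\label{lem:permext}
Let $S\le A\le\mathrm{Aut}(S)$, and let $R\le S$ be a subgroup with $N_S(R)=R$ whose $S$-class is $A$-invariant. If $\alpha\in\mathrm{Irr}(S)$ is $A$-invariant and $[1_R^S,\alpha]=1$, then $\alpha$ extends to $A$.
\end{lemma}

\begin{proof}
Let $Y=N_A(R)$. Then $YS=A$ because the class of $R$ is $A$-invariant, and $Y\cap S=R$, so $(1_Y^A)_S=1_R^S$. Let $\tilde\alpha$ be a constituent of $1_Y^A$ lying over $\alpha$. By (C1), $\tilde\alpha_S=e\alpha$, and $1\le e\le[1_R^S,\alpha]=1$.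
\end{proof}

\begin{proposition}\label{prop:colors}
There are $\theta_0,\alpha\in\mathrm{Irr}(S)$ such that $1,\theta_0(1),\alpha(1)$ are distinct, $\theta_0$ is $\mathrm{Aut}(S)$-invariant and extends to $\mathrm{Aut}(S)$, and $\alpha$ extends to $I_{\mathrm{Aut}(S)}(\alpha)$.
\end{proposition}

\begin{proof}
\emph{Choice of $\theta_0$.} If $S$ is of Lie type, let $\theta_0=\mathrm{St}$. It is invariant, being the only character of $p$-defect zero, and it extends by Lemma~\ref{lem:permext} with $R=B$, whose class is invariant by Sylow's theorem. Otherwise $|\mathrm{Out}(S)|\le2$, so by (C4) any nonprincipal invariant character will do. If $\mathrm{Out}(S)=1$ every character is invariant. If $|\mathrm{Out}(S)|=2$, let $P$ be a Sylow $2$-subgroup of $\mathrm{Aut}(S)$ and $b\in P\setminus S$. The $2$-element $b$ acts on the nontrivial $2$-group $P\cap S$, so it centralizes some $s\ne1$ in it. Thus $b$ fixes at least two classes, hence by (C6) at least two irreducible characters, and these are invariant under $\langle S,b\rangle=\mathrm{Aut}(S)$.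

\emph{Choice of $\alpha$.} If $\mathrm{Out}(S)$ is cyclic, every character extends to its inertia group by (C4), and (S3) gives $\alpha$ with $\alpha(1)\notin\{1,\theta_0(1)\}$. Let $\mathrm{Out}(S)$ be noncyclic. By (S2), $S$ is of standard type, and $\theta_0=\mathrm{St}$. Any $\alpha\notin\{1,\mathrm{St}\}$ has an admissible degree: $\alpha(1)\ne1$ as $S$ is perfect, and $\alpha(1)\ne|S|_p$ by (S4).

Let $S=L_n(q)$, $n\ge3$. Let $\tau$ be the permutation character of $P\Gamma L_n(q)$ on the points of the projective space and $\hat\alpha=\tau-1$. As $S$ is $2$-transitive on points, $\alpha=\hat\alpha_S$ is irreducible. The subgroup $P\Gamma L_n(q)$ has index $2$ in $\mathrm{Aut}(S)$, and the elements outside carry $\tau$ to the permutation character on hyperplanes. The point--hyperplane incidence matrix $M$ satisfies $MM^{T}=(u-v)I+vJ$, where $J$ is the all-one matrix and $u>v>0$ are the numbers of hyperplanes through one and through two points. So $M$ is nonsingular and gives an isomorphism of the two permutation modules. Hence $\hat\alpha$ is invariant in $\mathrm{Aut}(S)$ and extends by (C4). The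 degree $\alpha(1)=q(1+q+\dots+q^{n-2})$ is neither $1$ nor a power of $p$.

Let $S$ be untwisted of type $\mathsf D_l$ $(l\ge4)$ or $\mathsf E_6$. Let $V$ be the reflection representation of $W$ and $\alpha=\chi_V$ as in (S5). Then $[\alpha,1_B^S]=\dim V=l>1$, so $\alpha\ne1,\mathrm{St}$. Let $i$ be a node fixed by all graph automorphisms (for $\mathsf D_4$, the central node) and $J=\Pi\setminus\{i\}$. The fixed space of $W_J$ on $V$ is the orthogonal complement of the roots in $J$, a line, so $[\alpha,1_{P_J}^S]=1$. The subgroup $P_J$ is self-normalizing and its class is $\mathrm{Aut}(S)$-invariant by the choice of $i$. Lemma~\ref{lem:permext} with $A=I_{\mathrm{Aut}(S)}(\alpha)$ applies.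

In the remaining cases (types $\mathsf A_1,\mathsf B_l,\mathsf C_l,\mathsf E_7$ with $q$ odd, and the twisted types) $\mathrm{Out}(S)/\Delta$ is cyclic, so $\Delta\ne1$. Let $\alpha$ be the character of Lemma~\ref{lem:diag}. It is not $\hat S$-invariant, so $\alpha\ne1,\mathrm{St}$. The group $I_{\mathrm{Aut}(S)}(\alpha)/S$ meets $\Delta$ trivially, so it embeds in $\mathrm{Out}(S)/\Delta$ and is cyclic, and $\alpha$ extends by (C4).
\end{proof}

\begin{remark}\label{rem:L27}
One cannot always take $\alpha$ invariant. For $S=L_2(27)$ the group $\mathrm{Out}(S)$ is cyclic of order $6$. A nontrivial element of $S$ has order $3$ or lies in a cyclic subgroup of order $13$ or $14$, where $x$ is conjugate to $x^j$ only for $x^j=x^{\pm1}$. Diagonal automorphisms interchange the two classes of elements of order $3$, and $\varphi_3$ sends the class of such an $x$ to that of $x^3$, with $3\not\equiv\pm1$ modulo $7$, $13$, $14$. So a generator of $\mathrm{Out}(S)$ fixes only the trivial class and the class of involutions, and by (C6) only $1$ and $\mathrm{St}$ are invariant. This is the source of the difficulty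 in Sections~\ref{sec:complement} and~\ref{sec:two}.
\end{remark}

Extendibility passes from the factors to $N$.

\begin{lemma}\label{lem:prodext}
Let $\Theta=\prod_i\theta_i\in\mathrm{Irr}(N)$, where each $\theta_i\in\mathrm{Irr}(S_i)$ extends to $I_{\mathrm{Aut}(S_i)}(\theta_i)$. Then $\Theta$ extends to $I_G(\Theta)$, and so to each subgroup of $I_G(\Theta)$ containing $N$.
\end{lemma}

\begin{proof}
As $G\le\mathrm{Aut}(N)$, it suffices to extend $\Theta$ to $I_{\mathrm{Aut}(N)}(\Theta)$. Call $i$ and $j$ equivalent if some isomorphism $S_i\to S_j$ carries $\theta_i$ to $\theta_j$, and use such isomorphisms to identify all pairs $(S_i,\theta_i)$ in an equivalence class of size $r$ with one pair $(S,\theta)$. An automorphism of $N$ fixing $\Theta$ permutes the factors within each class, so $I_{\mathrm{Aut}(N)}(\Theta)$ is the direct product over the classes of the groups $J\wr\mathrm{Sym}_r$, $J=I_{\mathrm{Aut}(S)}(\theta)$. If the $J$-module $V$ affords an extension of $\theta$, then $V^{\otimes r}$, with $\mathrm{Sym}_r$ permuting the tensor factors, is a $J\wr\mathrm{Sym}_r$-module whose restriction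 to $S^r$ affords $\theta\times\dots\times\theta$. Take the outer tensor product over the classes.
\end{proof}

\section{Elements that normalize every factor}\label{sec:normalize}

\begin{proposition}\label{prop:normalize}
If $g\in G\setminus N$ normalizes every factor $S_i$, then $g$ is vanishing.
\end{proposition}

\begin{proof}
Let $K\lhd G$ be the kernel of the action of $G$ on the set of factors, so that $K$ contains all conjugates of $g$. If $g$ induced an inner automorphism on each $S_i$, then $g\in NC_G(N)=N$. So $g$ induces a non-inner automorphism $a$ on some factor, say $S_1$. Let $\Omega$ be the $G$-orbit of $S_1$, choose $t_j\in G$ with $S_1^{t_j}=S_j$ for $S_j\in\Omega$ and $t_1=1$, and let $A$ be the image of $N_G(S_1)$ in $\mathrm{Aut}(S_1)$. If $x\in G$ and $S_1^x=S_j$, then $xt_j^{-1}\in N_G(S_1)$, so $t_jg^xt_j^{-1}=g^{xt_j^{-1}}$ induces an $A$-conjugate of $a$ on $S_1$. We apply Proposition~\ref{prop:outer}.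

\emph{Case} (i). Let $\Theta\in\mathrm{Irr}(N)$ have component $\theta^{t_j}$ on $S_j\in\Omega$ and trivial components elsewhere. If $g^x$ fixes $\Theta$, then it fixes the component $\theta^{t_j}$ on $S_j=S_1^x$, because it normalizes $S_j$. Then $t_jg^xt_j^{-1}$ fixes $\theta$, contrary to (i). Lemma~\ref{lem:move} applies.

\emph{Case} (ii). If $N$ is simple, $G$ maps onto $\mathrm{Sym}_3$ and $g$ onto a transposition, and the character of degree $2$ vanishes at $g$; it is induced from a linear character of order $3$ of the preimage of $\mathrm{Alt}_3$. We look for such a linear character in general. Let $\pi_1:N_G(S_1)\to\mathrm{Sym}_3$ be the map induced by $\pi$, and for $y\in K$ put $\pi_j(y)=\pi_1(t_jyt_j^{-1})$ and $\varepsilon_j=\mathrm{sgn}\circ\pi_j$. The group $\pi_1(K)$ is normal in $\pi_1(N_G(S_1))=\mathrm{Sym}_3$ and contains the involution $\pi_1(g)$, so $\pi_j(K)=\pi_1(K)=\mathrm{Sym}_3$ for all $j$. If $S_j^x=S_{j'}$, then $t_jxt_{j'}^{-1}\in N_G(S_1)$, so $\varepsilon_{j'}(y^x)=\varepsilon_j(y)$. Hence $K^0=\bigcap_j\ker\varepsilon_j$ is normal in $G$, and $\varepsilon_j(g^x)=\varepsilon_1(g)=-1$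 for $S_j=S_1^x$.

Since $K'\le K^0$, we have $\pi_j(K^0)=\mathrm{Alt}_3$. Let $e_j$ be a linear character of $K^0$ of order $3$ that factors through $\pi_j$. Then $e_j^{\,y}=e_j^{\,\varepsilon_j(y)}$ for $y\in K$. The product of all $e_j$ might be trivial, so we keep one index for each distinct homomorphism among the $\varepsilon_j$, say $j_1,\dots,j_s$, and put $\mu=e_{j_1}\cdots e_{j_s}$. The linear characters of $K^0$ of order dividing $3$ form an $\mathbb F_3$-space on which $K$ acts linearly, and the $e_{j_i}$ are nonzero common eigenvectors with distinct weights $\varepsilon_{j_i}:K\to\mathbb F_3^\times$. So they are linearly independent. For $h\in K$,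
\[
\mu^h\mu^{-1}=\prod_{\varepsilon_{j_i}(h)=-1}e_{j_i}^{-2}=\prod_{\varepsilon_{j_i}(h)=-1}e_{j_i},
\]
which is nontrivial as soon as $\varepsilon_j(h)=-1$ for some $j$. This holds for every $h=g^x$. The elements outside $K$ play no role, since all conjugates of $g$ lie in $K$. Lemma~\ref{lem:move} with $M=K^0$ and $\theta=\mu$ applies.
\end{proof}

\section{Elements that move a factor: reduction to alternating groups}\label{sec:reduction}

From now on $g$ acts nontrivially on a $G$-orbit $\Omega$ of factors, all isomorphic to $S$. All characters of $N$ below have trivial components outside $\Omega$.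

\begin{lemma}\label{lem:color}
If some coloring of $\Omega$ with at most four colors is preserved by no $G$-conjugate of $g$, then $g$ is vanishing.
\end{lemma}

\begin{proof}
By (S3) we can assign to the colors irreducible characters of $S$ of four distinct degrees. Transport them to the factors by arbitrary isomorphisms and let $\Theta$ be the product. An element fixing $\Theta$ maps each factor to a factor whose component has the same degree, so it preserves the coloring. Apply Lemma~\ref{lem:move}.
\end{proof}

Four colors suffice for all primitive groups except the alternating and symmetric groups.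
\begin{enumerate}
\item[(P)] If $P$ is a primitive group on a finite set $X$ and $\mathrm{Alt}(X)\not\le P$, there is a coloring of $X$ with at most four colors that is preserved only by $1\in P$ (\cite{Seress}; \cite[Lemma 1]{Dolfi}).
\end{enumerate}
To use this we locate the level of the imprimitive action on $\Omega$ at which $g$ begins to act. Among the $G$-invariant partitions of $\Omega$ all of whose parts are fixed by $g$ (the partition with one part is such), let $\mathcal B$ be one with no proper refinement of the same kind. It is not the partition into singletons. Let $\mathcal C$ be maximal among the proper $G$-invariant refinements of $\mathcal B$. We call the parts of $\mathcal B$ \emph{blocks} and those of $\mathcal C$ \emph{cells}. For a block $B$ let $\mathcal C_B$ be the set of cells in $B$. As $G$ is transitive on $\Omega$, it is transitive on blocks and on cells, $m=|\mathcal C_B|\ge2$ does not depend on $B$, and the stabilizer $G_B$ induces a transitive group $P_B$ on $\mathcal C_B$. This group is primitive, since the $G$-translates of a nontrivial system of imprimitivity would give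 a $G$-invariant partition strictly between $\mathcal C$ and $\mathcal B$. Let $K\lhd G$ now denote the kernel of $G$ on $\mathcal B$. Then $g\in K$, and by the choice of $\mathcal B$ there is a block $B_1$ such that $g$ acts nontrivially on $\mathcal C_{B_1}$.

\begin{lemma}\label{lem:notalt}
If $m\le4$ or $P_B\not\ge\mathrm{Alt}(\mathcal C_B)$, then $g$ is vanishing.
\end{lemma}

\begin{proof}
Fix a block $B_0$. There is a coloring of $\mathcal C_{B_0}$ with at most four colors preserved only by $1\in P_{B_0}$: all colors distinct if $m\le4$, and (P) otherwise. Transport it to each block $B$ by an element of $G$ taking $B_0$ to $B$, and color each factor by the color of its cell. An element of $K$ that preserves this coloring acts trivially on every $\mathcal C_B$. But $g^x\in K$ acts nontrivially on $\mathcal C_{B_1x}$. Apply Lemma~\ref{lem:color}.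
\end{proof}

Assume from now on that $m\ge5$ and $P_B\ge\mathrm{Alt}(\mathcal C_B)$. The group induced by $K$ on $\mathcal C_B$ is normal in $P_B$ and is nontrivial for $B=B_1$, hence for all $B$ by conjugacy; so it contains $\mathrm{Alt}(\mathcal C_B)$. Let $K_0\lhd G$ consist of the elements of $K$ that act evenly on every $\mathcal C_B$. Since $K_0\ge K'$, the group $K_0$ induces exactly $\mathrm{Alt}(\mathcal C_B)$ on $\mathcal C_B$.

The actions of $K_0$ on different blocks need not be independent. For $\Omega=X\times\{1,2\}$ with blocks $X\times\{i\}$, the group $\mathrm{Alt}(X)\wr C_2$ has $K_0$ acting independently on the two blocks, while for $\mathrm{Alt}(X)\times C_2$ the action on one block determines the other. To record this, let $R_B\lhd K_0$ be the kernel of $K_0$ on $\mathcal C_B$, and put blocks with the same $R_B$ into one \emph{class}; write $[B]$ for the class of $B$ and $R_c=R_B$ for $B\in c$. As $R_B^x=R_{Bx}$, the group $G$ permutes the classes transitively, and $K$ fixes each class. For each class $c$ choose a representative $B_c\in c$, put $X_c=\mathcal C_{B_c}$, and let $\sigma_c:K_0\to\mathrm{Alt}(X_c)$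 be the action, with kernel $R_c$. By Lemma~\ref{lem:perfect}(b),
\[
\sigma=(\sigma_c)_c:\ K_0\longrightarrow\prod_c\mathrm{Alt}(X_c)\quad\text{is onto.}
\]
Also $N\le\ker\sigma$, because $N$ acts trivially on $\Omega$.

\begin{lemma}\label{lem:odd}
If $g\notin K_0$, then $g$ is vanishing.
\end{lemma}

\begin{proof}
An element $h\in K$ acts on $K_0/R_B\cong\mathrm{Alt}(\mathcal C_B)$ as conjugation by the permutation that it induces on $\mathcal C_B$, and this automorphism is inner if and only if the permutation is even. So the parity of $h$ on $\mathcal C_B$ depends only on $[B]$. There is a self-conjugate partition of $m$, with diagonal hook lengths $m$ if $m$ is odd and $m-1,1$ if $m$ is even. So there is $\xi_c\in\mathrm{Irr}(\mathrm{Alt}(X_c))$ moved by all odd permutations of $X_c$. Let $\Xi=\prod_c\xi_c\circ\sigma_c$, which is irreducible because $\sigma$ is onto. If $g$ is odd on $\mathcal C_B$, then $h=g^x\in K$ is odd on $\mathcal C_{Bx}$, hence on $X_c$ for $c=[Bx]$. As $h$ acts on $\prod_c\mathrm{Alt}(X_c)$ factor by factor and moves $\xi_c$, it moves $\Xi$. Apply Lemma~\ref{lem:move} with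 $M=K_0$.
\end{proof}

Assume from now on that $g\in K_0$, and fix a prime $p$ dividing the order of the permutation induced by $g$ on $\mathcal C_{B_1}$. The element $g^x$ induces a permutation of the same order on $\mathcal C_{B_1x}$, and this is the order of its image in $K_0/R_{B_1x}$. Thus
\begin{equation}\label{eq:sing}
\text{for every }x\in G\text{ there is a class }c\text{ such that }\sigma_c(g^x)\text{ is }p\text{-singular.}
\end{equation}

\section{Cores and characters of defect zero}\label{sec:cores}

The next lemma is the general form of Example~\ref{ex:A11}.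

\begin{lemma}\label{lem:V}
Let $\Theta\in\mathrm{Irr}(N)$ and $T=I_{K_0}(\Theta)$. Suppose that $\Theta$ extends to $T$, that $\sigma(T)=\prod_cU_c$ with $U_c\le\mathrm{Alt}(X_c)$, and that each $U_c$ has an irreducible character $\xi_c$ of $p$-defect zero. Then $g$ is vanishing.
\end{lemma}

\begin{proof}
Let $\hat\Theta$ extend $\Theta$ to $T$, and let $\psi\in\mathrm{Irr}(T/N)$ be the inflation of $\prod_c\xi_c$ along $\sigma$. By (C3) and (C2), $\chi_0=(\hat\Theta\psi)^{K_0}$ is irreducible. Let $h=g^x$, with $c$ as in \eqref{eq:sing}. If $y\in K_0$ and $h^y\in T$, then $\sigma_c(h^y)$ is a $p$-singular element of $U_c$, so $\psi(h^y)=0$ by (C5). Hence $\chi_0(h)=0$. Apply Lemma~\ref{lem:descend} with $M=K_0$.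
\end{proof}

The hypothesis that $\sigma(T)$ is a full direct product is what makes $\psi$ irreducible and lets it vanish whichever class \eqref{eq:sing} provides. The groups $U_c$ will be the even parts of Young subgroups. For disjoint subsets $Y_1,\dots,Y_s$ of a set $X$ put
\[
U(Y_1,\dots,Y_s)=\mathrm{Alt}(X)\cap\prod_i\mathrm{Sym}(Y_i),
\]
where the points outside $\bigcup_iY_i$ are fixed. The empty partition counts as a $p$-core of size $0$.

\begin{lemma}\label{lem:young}
If each $|Y_i|$ is the size of a $p$-core, then $U=U(Y_1,\dots,Y_s)$ has an irreducible character of $p$-defect zero.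
\end{lemma}

\begin{proof}
Let $\lambda_i$ be a $p$-core of size $|Y_i|$. Then $\psi=\prod_i\chi^{\lambda_i}$ has $p$-defect zero for $Y=\prod_i\mathrm{Sym}(Y_i)$. If $U=Y$ we are done, so let $|Y:U|=2$. A constituent of $\psi_U$ has degree $\psi(1)$ or $\psi(1)/2$, so for odd $p$ it has $p$-defect zero. The $2$-cores are the staircases $(r,r-1,\dots,1)$, which are self-conjugate. So for $p=2$ we have $\psi\cdot\mathrm{sgn}=\psi$, and $\psi_U$ is the sum of two characters of degree $\psi(1)/2$, whose $2$-part is $|Y|_2/2=|U|_2$.
\end{proof}

\begin{lemma}\label{lem:sizes}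
Let $m\ge0$ be an integer. \emph{(a)} For $p\ge5$, $m$ is the size of a $p$-core. \emph{(b)} $m$ is a sum of two sizes of $3$-cores. \emph{(c)} $m$ is a sum of three sizes of $2$-cores, that is, of three triangular numbers $0,1,3,6,\dots$.
\end{lemma}

\begin{proof}
Part (a) is a theorem of Granville and Ono \cite{GO}, valid for $t$-cores with $t\ge4$, and (c) is Gauss's theorem. For (b) we use that the sizes of $3$-cores are the integers $n=3(a^2+ab+b^2)+a+2b$ with $a,b\in\mathbb Z$ \cite{GKS}. With $Q(x,y)=x^2+xy+y^2$ one has $3n+1=Q(3a,3b+1)$. Conversely, let $M=Q(x,y)\equiv1\pmod3$. As $Q(x,y)\equiv(x-y)^2$, we have $x\not\equiv y\pmod 3$. The map $(x,y)\mapsto(-y,x+y)$ preserves $Q$ and permutes the six residue pairs with $x\not\equiv y$ cyclically: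
\[
(0,1)\to(2,1)\to(2,0)\to(0,2)\to(1,2)\to(1,0)\to(0,1).
\]
So we may take $(x,y)=(3a,3b+1)$, and $(M-1)/3$ is the size of a $3$-core. The form $x^2+y^2+3z^2+3w^2$ represents all positive integers \cite{Ramanujan}, and $x^2+3z^2=Q(x-z,2z)$. So $3m+2=M_1+M_2$ with $M_1,M_2$ values of $Q$. Each $M_i$ is $0$ or $1$ modulo $3$, hence both are $1$, and $m=(M_1-1)/3+(M_2-1)/3$.
\end{proof}

Fix $\theta_0,\alpha\in\mathrm{Irr}(S)$ as in Proposition~\ref{prop:colors}. Being $\mathrm{Aut}(S)$-invariant, $\theta_0$ defines a character on each factor in $\Omega$ independently of the isomorphism used, and $G$ permutes these characters as it permutes the factors. For $\Sigma\subseteq\Omega$ let $\Theta_\Sigma$ have component $\theta_0$ on the factors in $\Sigma$ and trivial component elsewhere. Then $I_{K_0}(\Theta_\Sigma)$ is the setwise stabilizer of $\Sigma$ in $K_0$, and $\Theta_\Sigma$ extends to it by Lemma~\ref{lem:prodext}. So we have two colors with completely known inertia groups.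

\begin{proposition}\label{prop:easy}
If $p\ge3$ or $m\le8$, then $g$ is vanishing.
\end{proposition}

\begin{proof}
We claim that a set of size $m$ has a partition $Y_1\sqcup Y_2$ such that $U(Y_1,Y_2)$ has a character of $p$-defect zero. For $p\ge5$ take $Y_2=\emptyset$, for $p=3$ use Lemma~\ref{lem:sizes}(b), and for $p=2$ use $6=6+0$ and $7=6+1$; in these cases Lemma~\ref{lem:young} applies. For $p=2$ and $m=5,8$ take $Y_2=\emptyset$. The partitions $(4,1)$ and $(5,2,1)$ are not self-conjugate, have hook products $30$ and $7\cdot5\cdot3\cdot2\cdot3=630$, and give irreducible characters of $\mathrm{Alt}_5$ and $\mathrm{Alt}_8$ of degrees $4=|\mathrm{Alt}_5|_2$ and $64=|\mathrm{Alt}_8|_2$.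

Choose such a partition $X_c=Y_1^c\sqcup Y_2^c$ for each class $c$, and let $\Sigma$ be the union of all cells in the sets $Y_2^c$. Only the representative blocks carry color, so that no class receives two sets of conditions. An element of $K_0$ fixes each block, so it stabilizes $\Sigma$ if and only if $\sigma_c(t)\in U_c=U(Y_1^c,Y_2^c)$ for all $c$, where $t$ is the element. Since $\sigma$ is onto, $\sigma(T)=\prod_cU_c$ for $T=I_{K_0}(\Theta_\Sigma)$, and Lemma~\ref{lem:V} applies.
\end{proof}

\section{A complement lemma}\label{sec:complement}

It remains to treat $p=2$, $m\ge9$. Not every $m$ is a sum of two triangular numbers ($14$ is not), so we use three, and we need a third way to mark a cell. If cells are single factors, the third mark is a conjugate of $\alpha$. If cells are larger, we can put $\theta_0$ on some but not all factors of the cell. Either mark involves a choice in each marked cell $C$, from a set $\Lambda_C$ of possibilities, and by Remark~\ref{rem:L27} the choice cannot be avoided. An element of $K_0$ that permutes the marked cells need not carry the choice in $C$ to the choice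 in the image of $C$, so $\sigma(T)$ may be too small. A coherent system of choices exists if some subgroup still induces the full alternating group on the cells while the stabilizer of each cell $C$ acts trivially on $\Lambda_C$. The following lemma derives this from a condition that involves one cell at a time.

\begin{lemma}\label{lem:complement}
Let $\Lambda\to X$ be a surjection of finite sets with fibers $\Lambda_x$ and $|X|=m\ge9$. Let $E\le\mathrm{Sym}(\Lambda)$ permute the fibers and induce $\mathrm{Alt}(X)$ on $X$. Let $E_x$ be the stabilizer of $x$ and $L_x$ the kernel of $E_x$ on $\Lambda_x$. Assume that each $L_x$ induces $\mathrm{Alt}(X\setminus\{x\})$ on $X$. Then there is $H\le E$ inducing $\mathrm{Alt}(X)$ with $H_x\le L_x$ for all $x$.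
\end{lemma}

Let $A$ be the kernel of $E$ on $X$. Such an $H$ meets $A$ in $\bigcap_xL_x=1$, so it is a complement to $A$; the model is the top group of a wreath product $D\wr\mathrm{Alt}(X)$. The hypothesis is necessary, since $H_x\le L_x$ induces $\mathrm{Alt}(X\setminus\{x\})$. It fails, for instance, when $\mathrm{Alt}(X)$ acts on ordered pairs of distinct points fibered by the first coordinate, where $L_x=1$. We use one more fact.
\begin{enumerate}
\item[(Sch)] (Schur) For $m\ge8$ the Schur multiplier of $\mathrm{Alt}_m$ has order $2$, and in the covering group $2.\mathrm{Alt}_m$ the preimages of $(12)(34)$ have order $4$.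
\end{enumerate}

\begin{proof}[Proof of Lemma~\ref{lem:complement}]
For $e\in E_x$ let $e_x$ be its restriction to $\Lambda_x$, and let $D_x=\{e_x:e\in E_x\}\cong E_x/L_x$. For $e\in E$, conjugation $d\mapsto d^e$ maps $D_x$ to $D_{xe}$, and $(a^e)_{xe}=(a_x)^e$ for $a\in A$. Since $L_x$ and $E_x$ induce the same group on $X$, we have $E_x=L_xA$, so $a\mapsto a_x$ maps $A$ onto $D_x$. The plan is to correct elements of $E$ fiber by fiber. Steps 1 and 2 find a group $W\le A$ of corrections supported on single fibers, Step 3 shows that modulo $W$ the remaining action on a fiber is solvable, Step 4 removes it, and Step 5 performs the correction.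

\emph{Step 1: if $|X\setminus Y|\ge5$, then $L_Y=\bigcap_{y\in Y}L_y$ induces $\mathrm{Alt}(X\setminus Y)$.} For $|Y|=1$ this is the hypothesis. Let $y\notin Y$, $Y^+=Y\cup\{y\}$, $|X\setminus Y^+|\ge5$, and let $E_{(Y)}$ be the pointwise stabilizer of $Y$. By induction and by hypothesis, both $L_Y\cap E_y$ and $L_y\cap E_{(Y)}$ induce the perfect group $\mathrm{Alt}(X\setminus Y^+)$, hence so does their commutator subgroup by Lemma~\ref{lem:perfect}(a). For each $y'\in Y^+$ one of the two groups lies in $L_{y'}$ and the other in $E_{y'}$, and $L_{y'}\lhd E_{y'}$. So the commutator subgroup lies in $L_{Y^+}$.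

\emph{Step 2: the group $W$.} For a $5$-subset $P$ of $X$ put $M_P=L_{X\setminus P}$, which induces $\mathrm{Alt}(P)$, and $A_P=A\cap M_P$, the elements of $A$ that are trivial on all fibers outside $P$. Then $A_P\lhd A$ and $A_P^e=A_{Pe}$ for $e\in E$. For $x\in P$ let $Q_x$ be the image of $A_P$ in $D_x$; it is normal, as $A$ maps onto $D_x$. It does not depend on $P$: the group $L_x$ is transitive on the $5$-sets containing $x$, and $(a^e)_x=a_x$ for $e\in L_x$. Consequently $Q_x^e=Q_{xe}$ for $e\in E$. Since $m\ge9$, there are $5$-sets $P,P'$ with $P\cap P'=\{x\}$. For $a\in A_P$, $a'\in A_{P'}$ the commutator $[a,a']$ is trivial on $\Lambda_z$ for $z\ne x$, because $a$ or $a'$ is, and acts on $\Lambda_x$ as $[a_x,a'_x]$, where $a_x,a'_x$ range independently over $Q_x$. So $A$ contains the group $W_x$ of all permutations that are trivial off $\Lambda_x$ and act on $\Lambda_x$ as an element of $Q_x'=[Q_x,Q_x]$. Put $W=\prod_xW_x$. As $W_x^e=W_{xe}$, we have $W\lhd E$.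

\emph{Step 3: a subgroup $E^\circ\ge W$ inducing $\mathrm{Alt}(X)$ whose stabilizers $E^\circ_x$ have solvable image in $D_x/Q_x'$.} Let $a\in A$ and $u\in M_P$. The element $a^{-1}a^u\in A$ is trivial on $\Lambda_z$ for $z\notin P$, since $u$ is; so it lies in $A_P$. Reading it on the fiber over $xu$ gives
\begin{equation}\label{eq:cong}
(a_x)^u\in a_{xu}\,Q_{xu}\qquad(a\in A,\ x\in X):
\end{equation}
for $x\in P$ by the definition of $Q_{xu}$, and for $x\notin P$ with equality $(a_x)^u=a_x$. If \eqref{eq:cong} holds for $u$ and $u'$, then $(a_x)^{uu'}\in(a_{xu})^{u'}Q_{xu}^{u'}\subseteq a_{xuu'}Q_{xuu'}$. So it holds for all $u$ in $R=\langle M_P:|P|=5\rangle$, a group that induces $\mathrm{Alt}(X)$. For $r\in R_x$ it says that $r_x$ centralizes $D_x/Q_x$. Hence the image of $R_x$ in $D_x/Q_x'$ is an extension of a subgroup of the abelian group $Q_x/Q_x'$ by a subgroup of $Z(D_x/Q_x)$, and is solvable. Put $E^\circ=RW$. Then $E^\circ_x=R_xW$, and $W$ has trivial image in $D_x/Q_x'$.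

\emph{Step 4: a subgroup $H_1\ge W$ inducing $\mathrm{Alt}(X)$ whose stabilizers have trivial image in $D_x/Q_x'$.} Let $H_1\le E^\circ$ be minimal among the subgroups that contain $W$ and induce $\mathrm{Alt}(X)$. Put $\bar H=H_1/W$, which acts on $X$ with kernel $J=(H_1\cap A)/W$. No proper subgroup of $\bar H$ induces $\mathrm{Alt}(X)$. Since $\bar H'$ does, $\bar H$ is perfect. Suppose that the map $\bar H_x\to D_x/Q_x'$ is nontrivial for some $x$. Its image is solvable, so there is a surjective homomorphism $h:\bar H_x\to\mathbb F_r$ for some prime $r$. As $\bar H_x/J\cong\mathrm{Alt}_{m-1}$ is perfect, $h|_J\ne0$.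

We induce $h$ to a monomial representation. Let $\mathbb F_r\wr\mathrm{Alt}(X)$ have multiplication $(v;\tau)(v';\tau')=((v_y+v'_{y\tau})_y;\tau\tau')$. Choose $t_y\in\bar H$ with $xt_y=y$ and $t_x=1$, and define
\[
\eta(f)=\big((h(t_yft_{yf}^{-1}))_{y\in X};\ \bar f\big),
\]
where $\bar f$ is the permutation of $X$ induced by $f$. This is a homomorphism, since $t_yff't_{yff'}^{-1}=(t_yft_{yf}^{-1})(t_{yf}f't_{yff'}^{-1})$. Let $\hat H=\eta(\bar H)$ and $V=\eta(J)=\hat H\cap\mathbb F_r^X$. Then $\hat H$ is perfect, no proper subgroup of it induces $\mathrm{Alt}(X)$, and $V$ is an $\mathrm{Alt}(X)$-submodule of $\mathbb F_r^X$, nonzero because its $x$-coordinate is $h|_J$. Let $(\delta_y)_{y\in X}$ be the standard basis.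

Suppose that $V$ contains $v$ with $v_i\ne v_j$. For a $3$-cycle $\zeta=(i\,j\,k)$ the vector $w=v-v^\zeta$ is nonzero and supported on $\{i,j,k\}$. Let $s,s',s''$ be further points. If $w_u\ne w_{u'}$ for some $u,u'\in\{i,j,k\}$, then $w-w^{(u\,u')(s\,s')}=(w_u-w_{u'})(\delta_u-\delta_{u'})$. Otherwise $w=a(\delta_i+\delta_j+\delta_k)$ with $a\neq0$, and $w-w^{(k\,s)(s'\,s'')}=a(\delta_k-\delta_s)$. By $2$-transitivity $V$ contains all differences $\delta_y-\delta_{y'}$, hence the submodule $V_0$ of vectors with coordinate sum $0$. Now $(\mathbb F_r\wr\mathrm{Alt}(X))/V_0\cong\mathbb F_r\times\mathrm{Alt}(X)$. The perfect subgroup $\hat H/V_0$ lies in the second factor and induces $\mathrm{Alt}(X)$, so $\hat H=V_0\rtimes\mathrm{Alt}(X)$. The top group $\mathrm{Alt}(X)$ is then a proper subgroup inducing $\mathrm{Alt}(X)$, a contradiction.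

So $V$ consists of the constant vectors, has order $r$, and is central in the perfect group $\hat H$, with $\hat H/V\cong\mathrm{Alt}_m$. By (Sch), $r=2$ and $\hat H\cong2.\mathrm{Alt}_m$. The $x$-coordinate is a homomorphism $\hat H_x\to\mathbb F_2$ that is bijective on $V$, so its kernel is a complement to $V$ in $\hat H_x$, isomorphic to $\mathrm{Alt}(X\setminus\{x\})$. In it a double transposition lifts to an involution, contrary to (Sch).

\emph{Step 5: correction.} Fix $x_0\in X$ and choose $f_y\in H_1$ with $x_0f_y=y$. These elements identify all fibers with $\Lambda_{x_0}$, and we let $H$ consist of the elements of $H_1$ that respect the identifications: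
\[
H=\{f\in H_1:\ f|_{\Lambda_y}=(f_y^{-1}f_{yf})|_{\Lambda_y}\text{ for all }y\in X\}.
\]
This set contains $1$ and is closed under products, since $f_y^{-1}f_{yf}\cdot f_{yf}^{-1}f_{yff'}=f_y^{-1}f_{yff'}$. An element of $H_y$ acts trivially on $\Lambda_y$. Given $f\in H_1$ and $z=yf$, the element $f^{-1}f_y^{-1}f_z$ fixes $z$, so by Step 4 it acts on $\Lambda_z$ as an element of $Q_z'$. Hence there is $w\in W\le H_1$ that agrees with $f^{-1}f_y^{-1}f_z$ on $\Lambda_z$ for every $z$. Then $fw$ induces the same permutation of $X$ as $f$ and acts on $\Lambda_y$ as $f_y^{-1}f_z$, so $fw\in H$. Thus $H$ induces $\mathrm{Alt}(X)$.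
\end{proof}

\section{The prime 2}\label{sec:two}

Let $p=2$ and $m\ge9$, and let $k$ be the number of factors in a cell. We define the sets $\Lambda_C$. If $k=1$, let $\Lambda_C=\mathrm{Irr}(S_C)$, where $S_C$ is the factor in $C$. If $k\ge2$, let $\mathcal C'$ be maximal among the proper $G$-invariant refinements of $\mathcal C$, call its parts \emph{subcells}, and let $\Lambda_C$ be the set of subcells in $C$; then $|\Lambda_C|\ge2$, and $G_C$ induces a primitive group $D_C^+$ on $\Lambda_C$, as in Section~\ref{sec:reduction}. In both cases $G$ acts on the disjoint union of the $\Lambda_C$ compatibly with its action on cells. Let $K_C\lhd G_C$ be the stabilizer of $C$ in $K_0$, let $L_C\lhd K_C$ be its kernel on $\Lambda_C$, and $D_C=K_C/L_C$.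

Let $C\in\mathcal C_B$ and let $c$ be a class. If $B\notin c$, then $K_C\ge R_B$, and $\sigma_c(R_B)=\mathrm{Alt}(X_c)$ because $\sigma$ is onto; so $\sigma_c(K_C)=\mathrm{Alt}(X_c)$. If $B\in c$, then $\sigma_c(K_C)\cong K_C/R_B\cong\mathrm{Alt}_{m-1}$. In both cases $\sigma_c(K_C)$ is nonabelian simple, so its normal subgroup $\sigma_c(L_C)$ is $1$ or $\sigma_c(K_C)$. We say that $C$ is \emph{linked} to $c$ if $\sigma_c(L_C)=1$. This means that the action of $t\in K_C$ on $\Lambda_C$ determines $\sigma_c(t)$. If no links exist, the hypothesis of Lemma~\ref{lem:complement} will hold. If links exist, it may fail, but then a coloring inside one cell imposes conditions on the permutation of the cells, and this replaces the third color.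

\subsection{The linked case}

\begin{proposition}\label{prop:linked}
If some cell is linked to some class, then $g$ is vanishing.
\end{proposition}

The model is $G/N=\mathrm{Alt}(X)$ acting on the set $\Omega$ of ordered pairs of distinct points, with one block, cells $C_y=\{(y,y'):y'\ne y\}$ and $L_{C_y}\le\ker\sigma$. Coloring the pairs $(y_1,y')$ with $y'\in\Sigma_1$ and $(y_2,y')$ with $y'\in\Sigma_2$, where $0<|\Sigma_1|\ne|\Sigma_2|>0$, forces the stabilizer to fix $y_1,y_2$ and to preserve the two subsets $\Sigma_1,\Sigma_2$ of $X$. With one nontrivial color we thus cut out three subsets.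

\begin{proof}
If $C$ is linked to $c$, then $\sigma_c(K_C)\cong\mathrm{Alt}_{m'}$, with $m'\in\{m-1,m\}$, is a quotient of $D_C$. For $k=1$ the group $K_C$ acts on $\mathrm{Irr}(S_C)$ through $\mathrm{Out}(S_C)$, so $D_C$ is solvable by (S1). Hence $k\ge2$. Since $L_C^x=L_{Cx}$ and $R_c^x=R_{cx}$, the cell $C$ is linked to $c$ if and only if $Cx$ is linked to $cx$. Therefore every cell is linked to some class, every class has a cell linked to it, and, taking $x\in K_0$, whether $C\in\mathcal C_B$ is linked to $c$ depends only on $B$ and $c$. As $m'\ge8$, the order of $D_C\le\mathrm{Sym}(\Lambda_C)$ is divisible by $7$, so $|\Lambda_C|\ge7$. Also $1\ne D_C\lhd D_C^+$.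

\emph{Case 1: $D_C^+\not\ge\mathrm{Alt}(\Lambda_C)$.} Fix a cell $C$. By (P) there is a coloring of $\Lambda_C$ with at most four colors preserved only by $1\in D_C^+$; it is not constant, as $D_C^+\ne1$. Choose one cell $C_B$ in each block $B$, transport the coloring to $\Lambda_{C_B}$ by an element of $G$ taking $C$ to $C_B$, and color each factor in $C_B$ by the color of its subcell. Give all other factors the first color. Suppose that $h=g^x\in K_0$ preserves this coloring. Then $h$ fixes $B$, hence $C_B$, the only cell of $B$ not entirely of the first color, and it acts trivially on $\Lambda_{C_B}$. So $h\in L_{C_B}$ for all $B$. Each class $c$ is linked to $C_B$ for some $B$, so $\sigma_c(h)=1$ for all $c$, contrary to \eqref{eq:sing}. Apply Lemma~\ref{lem:color}.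

\emph{Case 2: $D_C^+\ge\mathrm{Alt}(\Lambda_C)$.} Then $D_C$ is $\mathrm{Alt}(\Lambda_C)$ or $\mathrm{Sym}(\Lambda_C)$ and has the nonabelian simple quotient $\mathrm{Alt}_{m'}$. So $D_C=\mathrm{Alt}(\Lambda_C)$, $|\Lambda_C|=m'$, and $K_C\cap R_c=L_C$ for each class $c$ linked to $C$. The linked class is unique. Indeed, let $c\ne c^*$ and $C\in\mathcal C_B$, with $B\notin c^*$ say. As $\sigma$ is onto, there is $y\in K_0$ with $\sigma_{c^*}(y)\ne1$ and all other components trivial. Then $y\in R_B\le K_C$ and $y\in R_c\setminus R_{c^*}$, so $K_C\cap R_c\ne K_C\cap R_{c^*}$. Let $\lambda(B)$ be the class linked to the cells of $B$; every class is of this form.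

We identify $\Lambda_C$ with most of $X_{\lambda(B)}$. By Lemma~\ref{lem:perfect}(c) there is a $K_0$-equivariant bijection $\iota_B:\mathcal C_B\to X_{[B]}$ for each block $B$. For $C\in\mathcal C_B$ and $c=\lambda(B)$ put $X(C)=X_c$ if $B\notin c$ and $X(C)=X_c\setminus\{\iota_B(C)\}$ if $B\in c$. The group $K_C$ acts on $X(C)$ as the full alternating group $\sigma_c(K_C)\cong \mathrm{Alt}_{m'}$ with kernel $K_C\cap R_c=L_C$, and on $\Lambda_C$ in the same way. So there is a $K_C$-equivariant bijection $\beta_C:\Lambda_C\to X(C)$.

For each class $c$ choose distinct points $y_1^c,y_2^c\in X_c$ and, by Lemma~\ref{lem:sizes}(c), a partition of the remaining $m-2\ge7$ points into sets $Y_1^c,Y_2^c,Y_3^c$ of triangular sizes $n_1\ge n_2\ge n_3$, so $n_1\ge3$. Put $\Sigma_1^c=Y_1^c$. Put $\Sigma_2^c=Y_2^c$ if $0<n_2<n_1$, and $\Sigma_2^c=Y_2^c\cup\{y_1^c\}$ otherwise; in the latter case $|\Sigma_2^c|$ is $1$ or $n_1+1$. So $0$, $|\Sigma_1^c|$, $|\Sigma_2^c|$ are distinct, and $y_i^c\notin\Sigma_i^c$. In \emph{every} block $B$ let $C_i^B=\iota_B^{-1}(y_i^{[B]})$ for $i=1,2$. We have $\Sigma_i^{\lambda(B)}\subseteq X(C_i^B)$,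 since for $[B]=\lambda(B)$ the omitted point is $y_i^{\lambda(B)}$. Let $\Sigma\subseteq\Omega$ be the union of the subcells in $\beta_{C_i^B}^{-1}(\Sigma_i^{\lambda(B)})$ over all $B$ and $i$. Let $T$ be the stabilizer of $\Sigma$ in $K_0$ and $U_c=U(Y_1^c,Y_2^c,Y_3^c)$, a group fixing $y_1^c$ and $y_2^c$. We claim that $T=\bigcap_c\sigma_c^{-1}(U_c)$.

Let $t\in T$. In the block $B$ the number of subcells contained in $\Sigma$ is $|\Sigma_i^{\lambda(B)}|$ for the cell $C_i^B$ and $0$ for the other cells. These numbers are distinct, so $t$ fixes $C_1^B$ and $C_2^B$. Hence $\sigma_c(t)$ fixes $y_1^c,y_2^c$ for every class $c$. By the equivariance of $\beta_{C_i^B}$, $\sigma_c(t)$ preserves $\Sigma_1^c$ and $\Sigma_2^c$ for $c=\lambda(B)$, and so for every class. So it preserves $Y_1^c$, $Y_2^c=\Sigma_2^c\setminus\{y_1^c\}$ and the remaining set $Y_3^c$. Conversely, if $\sigma_c(t)\in U_c$ for all $c$, then $t$ fixes $C_1^B,C_2^B$ in every block, $\sigma_{\lambda(B)}(t)$ preserves $\Sigma_1^{\lambda(B)}$ and $\Sigma_2^{\lambda(B)}$, and equivariance shows that $t$ preserves $\Sigma$. This proves the claim.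 As $\sigma$ is onto, $\sigma(T)=\prod_cU_c$, and Lemmas~\ref{lem:young} and~\ref{lem:V} apply to $\Theta_\Sigma$.
\end{proof}

\subsection{The unlinked case}

\begin{proposition}\label{prop:unlinked}
If no cell is linked to any class, then $g$ is vanishing.
\end{proposition}

\begin{proof}
Now $\sigma_c(L_C)=\sigma_c(K_C)$ for all $C$ and $c$. To obtain a direct product $\prod_cU_c$ we must be able to act on $B_c$ without disturbing the choices made in the other representative blocks. So we first construct, for each class $c$, a subgroup $M_c\lhd K_0$ such that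
\begin{enumerate}
\item[(1)] $M_c\le L_C$ for all $C\in X_{c'}$ and $c'\ne c$; in particular $\sigma_{c'}(M_c)=1$;
\item[(2)] $\sigma_c(M_c)=\mathrm{Alt}(X_c)$, and $\sigma_c(M_c\cap L_C)=\mathrm{Alt}(X_c\setminus\{C\})$ for all $C\in X_c$.
\end{enumerate}
For a block $B$ let $Z_B=\bigcap_{C\in\mathcal C_B}L_C$. It is normal in $K_0$, which permutes the $L_C$, and it lies in $R_B$. Let $B\notin c$. For $C\in\mathcal C_B$, both $L_C$ and $R_B$ are normal in $K_C$ and map onto $\mathrm{Alt}(X_c)$, so $L_C\cap R_B$ does by Lemma~\ref{lem:perfect}(a). The groups $L_C\cap R_B$ are normal in $R_B$ with intersection $Z_B$, so $\sigma_c(Z_B)=\mathrm{Alt}(X_c)$ by the same lemma. Put $M_c=\bigcap_{c'\ne c}Z_{B_{c'}}$, and $M_c=K_0$ if there is only one class. Then (1) holds, and $\sigma_c(M_c)=\mathrm{Alt}(X_c)$ by Lemma~\ref{lem:perfect}(a) in $K_0$. For $C\in X_c$ the groups $M_c\cap K_C$ and $L_C$ are normal in $K_C$, and both map onto the stabilizer $\mathrm{Alt}(X_c\setminus\{C\})=\sigma_c(K_C)$. Hence so does $M_c\cap L_C$, and (2) holds.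

Fix $c$. Apply Lemma~\ref{lem:complement} to $X=X_c$, $\Lambda=\bigsqcup_{C\in X_c}\Lambda_C$ and the image $E$ of $M_c$ in $\mathrm{Sym}(\Lambda)$; its hypotheses are (2). The preimage of $H$ is a subgroup $H_c\le M_c$ with $\sigma_c(H_c)=\mathrm{Alt}(X_c)$ and $H_c\cap K_C\le L_C$ for all $C\in X_c$. Fix $C_1\in X_c$ and $\ell\in\Lambda_{C_1}$, where for $k=1$ we let $\ell$ be the image of $\alpha$ under an isomorphism $S\to S_{C_1}$. For $C\in X_c$ put $\ell_C=\ell^f$, with $f\in H_c$ taking $C_1$ to $C$. This does not depend on $f$, since for two choices $f,f'$ the element $f'f^{-1}\in H_c\cap K_{C_1}$ fixes $\ell$. It follows that $\ell_C^{\,f}=\ell_{Cf}$ for all $f\in H_c$.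

Partition each $X_c$ into sets $Y_1^c,Y_2^c,Y_3^c$ of triangular sizes and put $U_c=U(Y_1^c,Y_2^c,Y_3^c)$. Define $\Theta\in\mathrm{Irr}(N)$ as follows. All factors in cells of $Y_2^c$ get $\theta_0$. For $C\in Y_3^c$, the factor $S_C$ gets $\ell_C$ if $k=1$, and the factors in the subcell $\ell_C$ get $\theta_0$ if $k\ge2$. All other factors get the trivial character. By Proposition~\ref{prop:colors} and Lemma~\ref{lem:prodext}, $\Theta$ extends to $T=I_{K_0}(\Theta)$.

The three kinds of cells in $X_c$ are distinguished by the degrees of the components: for $k=1$ by the distinct numbers $1,\theta_0(1),\alpha(1)$, and for $k\ge2$ by whether none, all, or some but not all of the factors carry $\theta_0$, as $\ell_C$ is a proper nonempty subset of $C$. Hence $\sigma(T)\le\prod_cU_c$. Conversely, let $f\in H_c$ with $\sigma_c(f)\in U_c$; such elements map onto $U_c$. On $B_c$, the element $f$ permutes the cells of each $Y_i^c$, respects the invariant character $\theta_0$, and carries $\ell_C$ to $\ell_{Cf}$. On $B_{c'}$ with $c'\ne c$, it fixes every cell $C$ and every element of $\Lambda_C$ by (1). On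 the other blocks $\Theta$ is trivial. So $f\in T$, and $\sigma_{c'}(f)=1$ for $c'\ne c$. Thus $\sigma(T)$ contains each direct factor $U_c$, and $\sigma(T)=\prod_cU_c$. Lemmas~\ref{lem:young} and~\ref{lem:V} apply.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $g\in G\setminus N$. If $g$ normalizes every factor, use Proposition~\ref{prop:normalize}. Otherwise Lemmas~\ref{lem:notalt} and~\ref{lem:odd} reduce to $m\ge5$ and $g\in K_0$, Proposition~\ref{prop:easy} reduces to $p=2$ and $m\ge9$, and Propositions~\ref{prop:linked} and~\ref{prop:unlinked} cover this case.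
\end{proof}

\section{The nonvanishing elements}\label{sec:supp}

\begin{proof}[Proof of Theorem~\ref{thm:supp}]
(a) By Theorem~\ref{thm:main}, $g=g_1\cdots g_n\in N=\mathbf F^*(G)$. Suppose that $p$ divides $o(g_i)$ and that $\theta\in\mathrm{Irr}(S_i)$ has $p$-defect zero. Let $\Omega$ be the $G$-orbit of $S_i$, choose $t_j\in G$ with $S_i^{t_j}=S_j$ for $S_j\in\Omega$, and let $\Theta$ have component $\theta^{t_j}$ on $S_j\in\Omega$ and trivial components elsewhere. For $x\in G$ the component of $g^x$ in $S_j=S_i^x$ is $g_i^x$, which is $p$-singular, and $\theta^{t_j}$ has $p$-defect zero. So $\Theta(g^x)=0$ by (C5), and $g$ is vanishing by Lemma~\ref{lem:descend}, a contradiction. The last sentence of (a) follows, because every nonabelian simple group has a character of $p$-defect zero for each prime $p\ge5$, and every one that is neither alternating nor sporadic has one for every prime $p$ \cite{Michler,Willems,GO}.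

(b) The preimage of $\mathbf F(G/R)$ in $G$ is solvable and normal, so $\mathbf F(G/R)=1$. The element $gR$ is nonvanishing in $G/R$, since the irreducible characters of $G/R$ inflate to irreducible characters of $G$. Apply (a).

(c) We show that $u=(12)(34)$ and $v=(123)$ are nonvanishing in $\mathrm{Alt}_7$. The irreducible characters of $\mathrm{Alt}_7$ are the restrictions of $\chi^\lambda$ for $\lambda=(7)$, $(6,1)$, $(5,2)$, $(4,3)$, $(5,1^2)$, $(3^2,1)$, $(4,2,1)$, of degrees $1,6,14,14,15,21,35$, and the two constituents of degree $10$ of $\chi^{(4,1^3)}$. The latter are interchanged by odd permutations, and $u,v$ commute with $(12)$ and $(45)$ respectively; so at $u$ and at $v$ each takes half the value of $\chi^{(4,1^3)}$.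

Let $\pi_j$ count fixed $j$-subsets. Then $\chi^{(7-j,j)}=\pi_j-\pi_{j-1}$ for $1\le j\le3$. We have $(\pi_0,\dots,\pi_3)(u)=(1,3,5,7)$ and $(\pi_0,\dots,\pi_3)(v)=(1,4,6,5)$. Further, $\chi^{(7-j,1^j)}$ is the $j$th exterior power of $\chi^{(6,1)}$, so its value is the coefficient of $t^j$ in $\prod(1+\epsilon t)$ over the eigenvalues $\epsilon$ on the $6$-dimensional module:
\[
u:\ (1+t)^4(1-t)^2=1+2t-t^2-4t^3+\cdots,\qquad v:\ (1+t)^4(1-t+t^2)=1+3t+3t^2+2t^3+\cdots.
\]
This gives seven of the nine values.
\[
\begin{array}{c|ccccccc|c}
\text{degree}&1&6&10&10&14\ (5,2)&14\ (4,3)&15&\text{sum of squares}\\ \hline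
u&1&2&-2&-2&2&2&-1&22\\
v&1&3&1&1&2&-1&3&26
\end{array}
\]
The remaining values $a$ (degree $21$) and $b$ (degree $35$) are integers, being values of characters of $\mathrm{Sym}_7$, and at an element of prime order $p$ they are congruent to the degrees modulo $p$. By column orthogonality the squares of all nine values add up to the order of the centralizer in $\mathrm{Alt}_7$, which is $8\cdot6/2=24$ for $u$ and $3\cdot24/2=36$ for $v$. At $u$ we get $a^2+b^2=2$ with $a,b$ odd, so $a,b=\pm1$. At $v$ we get $a^2+b^2=10$ with $3\mid a$, so $a=\pm3$ and $b=\pm1$. No value is $0$.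

An irreducible character of $\mathrm{Alt}_7^{\,n}$ is a product of irreducible characters of the factors. So every element whose components are trivial or conjugate to $u$ or $v$ is nonvanishing. These elements include elements of order $2$ and $3$, and they generate each simple factor, hence $\mathrm{Alt}_7^{\,n}=\mathbf F^*(\mathrm{Alt}_7^{\,n})$.
\end{proof}

\begin{thebibliography}{99}

\bibitem{CR} Curtis and Reiner, \emph{Methods} II.

\bibitem{DM} Digne and Michel, 13.30 and Chapter 14.

\bibitem{Dolfi} Dolfi, \emph{Arch. Math.} 75 (2000).

\bibitem{FS} Feit and Seitz, \emph{Illinois J. Math.} 33 (1989).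

\bibitem{GKS} Garvan, Kim and Stanton, \emph{Invent. Math.} 101 (1990).

\bibitem{GLS} Gorenstein, Lyons and Solomon, \emph{CFSG no.~3}.

\bibitem{GO} Granville and Ono, \emph{Trans. AMS} 348 (1996).

\bibitem{Humphreys} Humphreys, \emph{Math. Z.} 119 (1971).

\bibitem{Isaacs} Isaacs, \emph{Character Theory}.

\bibitem{Michler} Michler, 1986.

\bibitem{NV} \emph{Nonsolvable groups have a large proportion of vanishing elements}, \texttt{https://par.nsf.gov/servlets/purl/10501235}.

\bibitem{Ramanujan} Ramanujan, 1917.

\bibitem{Seress} Seress, \emph{Bull. LMS} 29 (1997).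

\bibitem{Willems} Willems, 1988.

\end{thebibliography}
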